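# Independent sets in the Häggkvist–Hell graphs

## 1. Pairs on four, five and six points

Take the ground set $\{1,2,3,4\}$ and consider pairs $(a,A)$ in which $A$ is a 2-subset and $a$ is an element outside $A$. Call $a$ the head and $A$ the tail, and write $a|xy$ for $(a,\{x,y\})$. There are $4\cdot 3=12$ such pairs. Join $a|A$ to $b|B$ when the tails are disjoint and each head lies in the other tail.

On four points, disjoint tails are complementary, and then the head conditions hold by themselves: $a\notin A$ means $a\in B$. So the graph consists of three 4-cycles, each a complete bipartite graph $K_{2,2}$: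
$$\{3|12,\ 4|12\}-\{1|34,\ 2|34\},\qquad \{2|13,\ 4|13\}-\{1|24,\ 3|24\},\qquad \{2|14,\ 3|14\}-\{1|23,\ 4|23\}.$$
An independent set contains at most two vertices of each cycle, so at most $6$. The six vertices whose tail contains $1$ attain this.

On five points there are $30$ vertices. The vertices with $1$ in the tail are independent, because their tails meet; there are $4\cdot 3=12$ of them. No independent set is larger. Indeed, place the five points on a circle in any order $x_0,\dots,x_4$ (indices mod 5) and look at the five vertices $x_{i+3}|x_ix_{i+1}$. Vertices number $i$ and $i+2$ are adjacent: the tails $\{x_i,x_{i+1}\}$ and $\{x_{i+2},x_{i+3}\}$ are disjoint, the first head $x_{i+3}$ lies in the second tail, and the second head $x_{i+5}=x_i$ lies in the first tail. So the steps $i\to i+2$ trace a 5-cycle through these five vertices, and an independent set contains at most $2$ of them. Averaging over all orders, in which every vertex occurs equally often, gives at most $\frac25\cdot 30=12$.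

On six points the vertices with $1$ in the tail number $5\cdot4=20$. There is a competitor of a different nature: all $a|A$ with $a$ larger than both elements of $A$. If two of these were adjacent, then $a\in B$ would give $a<b$ and $b\in A$ would give $b<a$. This family has $\binom63=20$ members, a tie. A mixture of the two does better. Take the six vertices on $\{1,2,3,4\}$ with $1$ in the tail, then all $5|A$ with $A\subseteq\{1,2,3,4\}$, then all $6|A$ with $A\subseteq\{1,\dots,5\}$. No edge arises: two vertices of the first kind share $1$ in their tails, two with equal heads are not adjacent, and in every other case the larger head does not lie in the tail of the vertex with the smaller head. The size is $6+6+10=22$.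

So for pairs with 2-element tails the star "all tails contain $1$" is optimal on four and five points and is beaten on six. When does a star stop being optimal in general, and what replaces it?

## 2. Stars, towers, and the number $r^2+1$

**Definition (the graph).** Let $r\ge2$ and $n\ge 1$, and $[n]=\{1,\dots,n\}$. The vertices of $HH_r(n)$ are the pairs $(a,A)$ with $A\subseteq[n]$, $|A|=r$, $a\in[n]\setminus A$. Vertices $(a,A)$ and $(b,B)$ are adjacent iff $a\in B$, $b\in A$ and $A\cap B=\emptyset$. We call $a$ the head and $A$ the tail.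

There are $n\binom{n-1}r=(r+1)\binom n{r+1}$ vertices. The valency is $r\binom{n-r-1}{r-1}$: choose $b\in A$, then the $r-1$ elements of $B$ other than $a$. For $n<2r$ there are no edges, so the independence number $\alpha(HH_r(n))$ is then the number of vertices. Write $\alpha(n)=\alpha(HH_r(n))$ from now on.

The Kneser graph $K_{n:r}$ has the $r$-subsets of $[n]$ as vertices, adjacent when disjoint. By the Erdős–Ko–Rado theorem $\alpha(K_{n:r})=\binom{n-1}{r-1}$ for $n\ge2r$. The map $(a,A)\mapsto A$ is a homomorphism $HH_r(n)\to K_{n:r}$, so inverse images of independent sets are independent. This yields the **star** $\Sigma_c=\{(a,A):c\in A\}$, of size $\binom{n-1}{r-1}(n-r)=r\binom{n-1}r$. The homomorphism only gives lower bounds: an independent set of $HH_r(n)$ need not be an inverse image, as the 22 vertices above show.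

**Definition (towers).** Let $M\subseteq[n]$, $|M|=m$, $c\in M$, and let $t_1,\dots,t_s$ be an ordering of $[n]\setminus M$; the $t_i$ are called tops. Put $\mathrm{below}(t_i)=M\cup\{t_1,\dots,t_{i-1}\}$ and
$$J=\{(a,A):A\cup\{a\}\subseteq M,\ c\in A\}\ \cup\ \{(t_i,A):A\subseteq\mathrm{below}(t_i)\}.$$
Let $\mathcal J_m$ be the set of all such $J$ with $|M|=m$. Vertices of the first kind are called base vertices. For $M=[n]$ there are no tops and $J=\Sigma_c$. The 22-element example is in $\mathcal J_4$ with $r=2$, $n=6$, $c=1$ and tops $5,6$.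

*A tower is independent.* Two base vertices share $c$ in their tails. Two vertices with the same head are never adjacent. In the remaining case one of the heads is a top $t$ and the other head $b$ lies in $\mathrm{below}(t)$. No vertex of $J$ with head $b$ has $t$ in its tail: if $b\in M$ its tail lies in $M$, and if $b$ is a top its tail lies in $\mathrm{below}(b)\not\ni t$. So there is no edge.

*Size of a tower.* The base contributes $r\binom{m-1}r$. The tops contribute $\sum_{i=1}^{n-m}\binom{m+i-1}r=\binom n{r+1}-\binom m{r+1}$. Since $\binom m{r+1}=\frac m{r+1}\binom{m-1}r$,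
$$|J|=\binom n{r+1}+f(m),\qquad f(m)=r\binom{m-1}r-\binom m{r+1}=\binom{m-1}r\Bigl(r-\frac m{r+1}\Bigr).\tag{1}$$
Which $m$ is best? We have
$$f(m+1)-f(m)=r\binom{m-1}{r-1}-\binom mr=\binom{m-1}{r-1}\Bigl(r-\frac mr\Bigr),$$
which for $m\ge r$ is positive for $m<r^2$, zero for $m=r^2$, and negative for $m>r^2$. So $f$ is largest at $m=r^2$ and $m=r^2+1$, with the same value. At $m=r^2+1$ the value is $\binom{r^2}r\bigl(r-\frac{r^2+1}{r+1}\bigr)=\frac{r-1}{r+1}\binom{r^2}r$. Hence members of $\mathcal J_{r^2}$ and of $\mathcal J_{r^2+1}$ have size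
$$\beta(n):=\binom n{r+1}+\frac{r-1}{r+1}\binom{r^2}r .$$
At $n=r^2+1$ this is $\bigl(\frac{r^2+1}{r+1}+\frac{r-1}{r+1}\bigr)\binom{r^2}r=r\binom{r^2}r$, the size of a star. For $n\le r^2$ a tower is no larger than the star $m=n$.

The text "The Graphs of Häggkvist and Hell" (https://uwspace.uwaterloo.ca/bitstream/handle/10012/4197/MMath_eThesis.pdf?sequence=1&isAllowed=y) describes the independence number as seeming to be $r\binom{n-1}r$ for $2r\le n\le r^2+1$, with one more dividing line at $n=r^2+1$, and $\frac1{r+1}|V(HH_r(n))|+\frac{r-1}{r+1}\binom{r^2}r=\beta(n)$ from there on. The conjecture that this holds for every $r\ge2$ is true.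

**Theorem 1.** For all $r\ge2$: $\alpha(HH_r(n))=r\binom{n-1}r$ for $2r\le n\le r^2+1$, and $\alpha(HH_r(n))=\beta(n)$ for $n\ge r^2+1$.

**Theorem 2.** Let $r\ge3$. The maximum independent sets of $HH_r(n)$ are exactly:

* for $n=2r$: the inverse images of the maximum independent sets of $K_{2r:r}$ (also true for $r=2$);
* for $2r<n\le r^2$: the $n$ stars $\Sigma_c$;
* for $n\ge r^2+1$: the members of $\mathcal J_{r^2}\cup\mathcal J_{r^2+1}$.

For $r=2$ the last item fails. All three vertices of $HH_2(3)$ on $M=[3]$, together with all $(t,A)$, $A\subseteq[t-1]$, for $t=4,\dots,n$, form an independent set: there is no edge on three points, and the tops are handled as above. Its size is $3+\binom n3-1=\binom n3+2=\beta(n)$. It is not in any $\mathcal J_m$, because every element of $[n]$ is a head in it, whereas in a tower $c$ is never a head.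

We recall, without relying on it, that Theorem 1 is in substance a theorem of Frankl and Kupavskii on $\{0,\pm1\}$-vectors (J. Combin. Theory Ser. A, 2018).

The lower bounds in Theorem 1 are now proved, by $\Sigma_1$ and by $\mathcal J_{r^2}$. The rest concerns upper bounds and uniqueness.

## 3. Circular arrangements, for $2r\le n\le 3r-1$

The five-point argument was Katona's circle method: put the points on a circle, use arcs as tails. The new issue is where on the circle to put the head.

Let $\sigma:\mathbb Z_n\to[n]$ be a bijection, with $n\ge2r$. Put $A_i=\sigma(\{i,i+1,\dots,i+r-1\})$ and $a_{i,t}=\sigma(i+t)$. For $r\le t\le n-1$ the element $a_{i,t}$ is outside $A_i$. For $0<d<n$ the arcs $A_i$ and $A_{i+d}$ are disjoint iff $r\le d\le n-r$.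

**Lemma 3 (Katona's lemma).** Let $n\ge2r$ and let $L\subseteq\mathbb Z_n$ be a set of starting points of pairwise intersecting arcs. Then $|L|\le r$. If $n>2r$ and $|L|=r$, then $L$ consists of $r$ consecutive residues.

*Proof.* We may assume $0\in L$. The other members lie in $\{\pm1,\dots,\pm(r-1)\}$. This set splits into the $r-1$ pairs $\{s,s-r\}$, $1\le s\le r-1$; the two members of a pair are $r$ apart and $r\le n-r$, so their arcs are disjoint. Hence $L$ contains at most one from each pair, and $|L|\le r$.

Let $|L|=r$ and $n>2r$; then $L$ contains exactly one from each pair. If $s\in L$ with $2\le s\le r-1$, then $s-1\in L$: otherwise $s-1-r\in L$, which is at distance $r+1\le n-r$ from $s$, so the two arcs are disjoint. Thus $L\cap\{1,\dots,r-1\}=\{1,\dots,s_0\}$ for some $s_0\ge0$. For $s_0<s\le r-1$ we have $s-r\in L$. So $L=\{s_0+1-r,\dots,s_0\}$. $\square$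

**Step 1: heads that make disjoint arcs adjacent.** The aim is a set of head positions such that disjoint arcs always yield adjacent vertices. Let
$$T=\{n-r,\dots,2r-1\},$$
which is nonempty exactly when $n\le 3r-1$. For $t\in T$ we have $r\le n-r\le t\le2r-1\le n-1$, so $(a_{i,t},A_i)$ is a vertex. If $r\le d\le n-r$, then $d\le n-r\le t\le2r-1\le d+r-1$, so $a_{i,t}\in A_{i+d}$. Replacing $d$ by $n-d$ gives $a_{i+d,t'}\in A_i$ for all $t'\in T$. So disjoint arcs give adjacent vertices, whatever $t,t'\in T$ are used.

**Step 2: averaging.** The aim is the bound $\alpha(n)\le r\binom{n-1}r$ for $2r\le n\le3r-1$. Let $I$ be independent and let $\tau:\mathbb Z_n\to T$ be any function. By Step 1 the arcs $A_i$ with $(a_{i,\tau(i)},A_i)\in I$ pairwise intersect, so by Lemma 3 there are at most $r$ such $i$. For uniformly random $\sigma$ each $(a_{i,\tau(i)},A_i)$ is uniformly distributed on the vertex set $V$. Taking expectations, $n|I|/|V|\le r$, that is,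
$$|I|\le\frac rn(r+1)\binom n{r+1}=r\binom{n-1}r.\tag{2}$$
Since $r^2+1-(3r-1)=(r-1)(r-2)\ge0$, we have $3r-1\le r^2+1$, and Theorem 1 is proved for $2r\le n\le3r-1$.

**Where the circle stops.** For $A_i$ and $A_{i+r}$ to give adjacent vertices, the head of $A_i$ must sit at an offset in $[r,2r-1]$. For $A_i$ and $A_{i+n-r}$ it must sit at an offset in $[n-r,n-1]$. For $n\ge3r$ these ranges are disjoint. So whatever head $A_i$ receives, it is non-adjacent to one of two arcs disjoint from it. The loss is real: with $r=2$ and $n=3r=6$ the bound (2) is false, since it says $20$ and we found $22$.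

## 4. Removing the last point, and shifting

For larger $n$ we try induction on $n$. For an independent set $I$ of $HH_r(n)$ put
$$I(n)=\{(a,A)\in I:n\in A\cup\{a\}\}.$$
Then $I\setminus I(n)$ is independent in $HH_r(n-1)$. We would be done if $|I(n)|$ were at most the increment of the claimed formula, which is $r\binom{n-1}r-r\binom{n-2}r=r\binom{n-2}{r-1}$ for $n\le r^2+1$ and $\beta(n)-\beta(n-1)=\binom{n-1}r$ beyond. For an arbitrary $I$ this fails: if $I=\Sigma_n$, then $I(n)=\Sigma_n$ has size $r\binom{n-1}r>r\binom{n-2}{r-1}$ for $n\ge2r$. With $\Sigma_1$ instead there is no trouble. So we first normalize $I$, moving small elements into tails and large elements into heads.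

Identify $(a,A)$ with the vector $v\in\{0,\pm1\}^n$ with $v_a=1$, $v_x=-1$ for $x\in A$, and zeros elsewhere. For $v=(a,A)$, $w=(b,B)$,
$$\langle v,w\rangle=|A\cap B|+[a=b]-[a\in B]-[b\in A]\ge-2,$$
with equality iff $a\in B$, $b\in A$, $A\cap B=\emptyset$ (then $a\ne b$ automatically), i.e. iff the vertices are adjacent.

**Definition (shift).** For $i<j$ let $\bar v$ be $v$ with coordinates $i,j$ exchanged; $v\mapsto\bar v$ is an automorphism of $HH_r(n)$. Let $S_{ij}(I)$ be obtained from $I$ by replacing each $v\in I$ that has $v_i>v_j$ and $\bar v\notin I$ by $\bar v$. A family $I$ is $S_{ij}$-stable if $v\in I$, $v_i>v_j$ imply $\bar v\in I$. It is shifted if it is $S_{ij}$-stable for all $i<j$.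

For example, $S_{ij}(\Sigma_j)=\Sigma_i$. Every $v\in\Sigma_j$ has $v_j=-1$. If $i$ is also in the tail, $v$ stays. Otherwise $v_i>v_j$, and $\bar v$ has $i$ but not $j$ in its tail, so $\bar v\notin\Sigma_j$ and $v$ is replaced by $\bar v\in\Sigma_i$. The sizes agree.

**Lemma 4.** Let $I$ be independent and $i<j$. Then $|S_{ij}(I)|=|I|$, $S_{ij}(I)$ is independent, and $S_{ij}(I)$ is $S_{ij}$-stable. Finitely many shifts turn $I$ into a shifted independent set of the same size.

*Proof.* The size is unchanged, since $v\mapsto\bar v$ is injective and the new vectors are not in $I$.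

*Independence.* Suppose $u',w\in S_{ij}(I)$ and $\langle u',w\rangle=-2$. If both lie in $I$, this contradicts independence of $I$. If both are new, their originals in $I$ have the same product $-2$, a contradiction. Otherwise let $u'=\bar u$ be new, so $u\in I$ and $u_i>u_j$, and let $w\in I$ be retained. If $w_i>w_j$, then $w$ was retained because $\bar w\in I$; but $\langle u,\bar w\rangle=\langle\bar u,w\rangle=-2$, a contradiction. If $w_i\le w_j$, then
$$\langle u,w\rangle=\langle\bar u,w\rangle+(u_i-u_j)(w_i-w_j)\le-2,$$
so $u,w\in I$ are adjacent, a contradiction.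

*Stability.* Let $v\in S_{ij}(I)$ with $v_i>v_j$. New vectors have $i$-th coordinate smaller than the $j$-th, so $v$ is in $I$ and was retained; hence $\bar v\in I$. As $\bar v_i<\bar v_j$, $\bar v$ was not moved, so $\bar v\in S_{ij}(I)$.

*Termination.* Replacing $v$ by $\bar v$ changes $\sum_x xv_x$ by $(j-i)(v_i-v_j)>0$. So each shift that changes the family increases the integer $\sum_{v\in I}\sum_x xv_x$, which is bounded. When no $S_{ij}$ changes the family, it is shifted. $\square$

## 5. The vertices that involve $n$

Fix $r\ge2$, $n\ge3r-1$ and a shifted independent set $I$. Put $N=n-1$, $k=r-1$, $q=n-3$; note $q\ge3r-4=3k-1$. For $b\in[N]$ let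
$$F=\{A:(n,A)\in I\},\qquad F_b=\{C\subseteq[N]\setminus\{b\}:C\cup\{b\}\in F\},\qquad G_b=\{B':(b,B'\cup\{n\})\in I\}.$$
Here $F_b$ and $G_b$ are families of $k$-subsets of $[N]\setminus\{b\}$, and
$$|I(n)|=|F|+\sum_{b\in[N]}|G_b|.$$
They satisfy three properties.

* (i) If $C\in F_b$ and $B'\in G_b$, then $C\cap B'\ne\emptyset$. Otherwise $(n,C\cup\{b\})$ and $(b,B'\cup\{n\})$ would be adjacent.
* (ii) $G_b\subseteq F_b$. The vector $(b,B'\cup\{n\})$ has $1$ at $b$ and $-1$ at $n>b$, so $S_{bn}$-stability gives $(n,B'\cup\{b\})\in I$. With (i), $G_b$ is intersecting.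
* (iii) If $b\ge2$, $B'\in G_b$, $1\notin B'$ and $x\in B'$, then $(B'\setminus\{x\})\cup\{1\}\in G_b$. The vector $(b,B'\cup\{n\})$ has $0$ at $1$ and $-1$ at $x>1$; apply $S_{1x}$-stability.

**A first estimate that is too weak.** Each $A\in F$ is counted in exactly $r$ of the $F_b$, so $|I(n)|=\sum_b\bigl(\frac1r|F_b|+|G_b|\bigr)$. Put $X=\binom{n-2}{r-1}$. Property (i) implies $|F_b|+|G_b|\le X$, because the $k$-sets disjoint from members of $G_b$ are missing from $F_b$ and there are at least $|G_b|$ of them (see (D) below). From this and $|G_b|\le|F_b|$ alone, the best conclusion is $|I(n)|\le(n-1)\frac{r+1}{2r}X$, attained formally by $|F_b|=|G_b|=X/2$. At $n=r^2+1$ it reads $\frac{r(r+1)}2X$, while we need $rX$. We have not used that $G_b$ is intersecting, nor (iii).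

**What the right inequality must be.** Look at the two configurations that should be extremal. For $\Sigma_1$ and $b\ge2$, no member of $F_b$ avoids $1$ and $G_b$ consists of all $k$-sets containing $1$. For a tower with last top $n$, $F_b$ is everything and $G_b=\emptyset$. So set the point $1$ aside and count only
$$P_b=\{C\in F_b:1\notin C\}\qquad(b\ge2).$$
With $Q=[2,N]\setminus\{b\}$, $|Q|=n-3=q$, the fractions $x_b=|P_b|/\binom qk$ and $y_b=|G_b|/\binom q{k-1}$ are $(0,1)$ in one configuration and $(1,0)$ in the other. We want the pair always to lie on or below the segment joining these two points.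

**Lemma 5.** Let $k\ge1$, $q\ge3k-1$, $|Q|=q$, $1\notin Q$. Let $\mathcal G$ be an intersecting family of $k$-subsets of $Q\cup\{1\}$ such that $B\in\mathcal G$, $1\notin B$, $x\in B$ imply $(B\setminus\{x\})\cup\{1\}\in\mathcal G$. Let $P$ be a family of $k$-subsets of $Q$ meeting every member of $\mathcal G$. Then
$$\frac{|P|}{\binom qk}+\frac{|\mathcal G|}{\binom q{k-1}}\le1.\tag{3}$$
If equality holds and either $P=\emptyset$ or $q\ge3k$, then $(P,\mathcal G)$ is $(\emptyset,\{B:1\in B\})$ or $(\binom Qk,\emptyset)$.

Here $\{B:1\in B\}$ means all $k$-subsets of $Q\cup\{1\}$ containing $1$, and $\binom Qk$ is the family of all $k$-subsets of $Q$. As an example take $k=2$, $q=5$, $x,y\in Q$, $\mathcal G=\{xy,1x,1y\}$. A 2-subset of $Q$ meeting $1x$ and $1y$ must be $xy$, so the best $P$ is $\{xy\}$, and the left side of (3) is $\frac1{10}+\frac35=\frac7{10}$. For $k=1$, i.e. $r=2$, the lemma is immediate: if $\{x\}\in\mathcal G$ with $x\ne1$, then also $\{1\}\in\mathcal G$ and $\mathcal G$ is not intersecting; so $\mathcal G=\emptyset$, or $\mathcal G=\{\{1\}\}$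 and $P=\emptyset$.

We use repeatedly one fact on counting.

**Fact (D).** In a biregular bipartite graph with parts $X,Y$ and positive degrees $d_X,d_Y$, every $S\subseteq X$ has $|N(S)|/|Y|\ge|S|/|X|$, where $N(S)\subseteq Y$ is the neighborhood. Equality holds iff all edges at $N(S)$ go to $S$. Indeed $|S|d_X$ edges leave $S$, all ending in $N(S)$, so $|S|d_X\le|N(S)|d_Y$; and $|X|d_X=|Y|d_Y$.

**Proposition 6.** Let $r\ge2$, $n\ge3r-1$, and let $I$ be a shifted independent set of $HH_r(n)$. Then
$$|I(n)|\le\binom{n-2}{r-1}+\max\Bigl\{\binom{n-2}r,(r-1)\binom{n-2}{r-1}\Bigr\}=\max\Bigl\{\binom{n-1}r,\ r\binom{n-2}{r-1}\Bigr\}.$$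

*Proof, assuming Lemma 5.*

**The element $b=1$.** We bound $|F_1|+|G_1|$. Both are families of $k$-subsets of $[2,N]$, a set of $n-2\ge2k$ points. The disjointness graph on these $k$-sets is regular of positive degree, so by (D) (with two copies of the vertex set as parts) at least $|G_1|$ of the $k$-sets are disjoint from some member of $G_1$. By (i) none of them is in $F_1$. So $|F_1|+|G_1|\le\binom{n-2}{r-1}$.

**The elements $b\ge2$.** By (i)–(iii), Lemma 5 applies to $(P_b,G_b)$ with $Q=[2,N]\setminus\{b\}$, so $x_b+y_b\le1$.

**Summation.** The members of $F$ containing $1$ number $|F_1|$. Each member $A$ of $F$ with $1\notin A$ is counted in exactly $r$ of the $P_b$, one for each $b\in A$. So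
$$|I(n)|=|F_1|+|G_1|+\sum_{b=2}^N\Bigl(\tfrac1r|P_b|+|G_b|\Bigr)\le\binom{n-2}{r-1}+\sum_{b=2}^N\Bigl(x_b\,\tfrac1r\tbinom{n-3}{r-1}+y_b\tbinom{n-3}{r-2}\Bigr).\tag{4}$$
As $x_b+y_b\le1$, each summand is at most $\max\{\frac1r\binom{n-3}{r-1},\binom{n-3}{r-2}\}$. There are $n-2$ summands, and $(n-2)\frac1r\binom{n-3}{r-1}=\binom{n-2}r$, $(n-2)\binom{n-3}{r-2}=(r-1)\binom{n-2}{r-1}$. This is the first form of the bound. The second follows from $\binom{n-2}{r-1}+\binom{n-2}r=\binom{n-1}r$. $\square$

## 6. Shadows, and the proof of Lemma 5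

For a family $\mathcal H$ of $m$-sets and $l\le m$, the shadow $\partial_l\mathcal H$ is the family of all $l$-sets contained in some member of $\mathcal H$. Colex order compares two sets by the largest element in which they differ: the set containing it comes later. The 2-sets in colex order are $12,13,23,14,24,34,15,\dots$. We use three standard theorems.

* (KK) Kruskal–Katona: among families of $m$-sets of given size, an initial segment of colex minimizes $|\partial_l|$ for each $l\le m$. For instance, the first three 2-sets $12,13,23$ have only three points in their shadow $\partial_1$.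
* Lovász's version: if $|\mathcal H|=\binom wm$ with $w\ge m$ real, then $|\partial_l\mathcal H|\ge\binom wl$.
* (K) Katona's intersecting shadow theorem (Acta Math. Hungar. 15 (1964)): if any two members of a family $\mathcal H$ of $m$-sets meet in at least $t\ge1$ elements and $m-t\le l\le m$, then $|\partial_l\mathcal H|\ge|\mathcal H|\binom{2m-t}l/\binom{2m-t}m$. For instance, all $m$-subsets of a $(2m-t)$-set pairwise meet in at least $t$ elements, and there equality holds.

*Proof of Lemma 5.*

**Step 1: rewriting (3).** We express (3) through the $(k-1)$-sets missing from $\mathcal G$. Let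
$$\mathcal G_0=\{B\in\mathcal G:1\notin B\},\qquad\mathcal G_1=\{B\setminus\{1\}:1\in B\in\mathcal G\}\subseteq\tbinom Q{k-1},\qquad\mathcal E=\tbinom Q{k-1}\setminus\mathcal G_1.$$
For $\mathcal X\subseteq\binom Qk$ let $D(\mathcal X)$ be the set of $(k-1)$-subsets of $Q$ disjoint from some member of $\mathcal X$. A member $X$ of $P$ or $\mathcal G_0$ meets every $B\in\mathcal G$ and does not contain $1$. So if $1\in B$ it meets $B\setminus\{1\}$. Therefore
$$D(P)\subseteq\mathcal E,\qquad D(\mathcal G_0)\subseteq\mathcal E.$$
Put $x=|P|/\binom qk$, $z=|\mathcal G_0|/\binom q{k-1}$, $\varepsilon=|\mathcal E|/\binom q{k-1}$. As $|\mathcal G|/\binom q{k-1}=z+1-\varepsilon$, (3) says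
$$x+z\le\varepsilon.\tag{5}$$

**Step 2: the case $\mathcal G_0=\emptyset$.** Here $z=0$. The disjointness graph between $\binom Qk$ and $\binom Q{k-1}$ is biregular with degrees $\binom{q-k}{k-1}$ and $\binom{q-k+1}k$, positive as $q\ge2k-1$. By (D), $\varepsilon\ge|D(P)|/\binom q{k-1}\ge x$, which is (5).

Suppose equality holds. If $P=\emptyset$, then $\varepsilon=0$, so $\mathcal G_1=\binom Q{k-1}$ and $\mathcal G=\{B:1\in B\}$. Otherwise we assume $q\ge3k$, so $q\ge2k$. Then the disjointness graph is connected: two $k$-sets sharing $k-1$ elements have a common neighbor, since $q-(k+1)\ge k-1$; any two $k$-sets are linked by exchanging one element at a time; and every $(k-1)$-set has a neighbor. Equality in (D) means that $P\cup D(P)$ is a union of components, so $P=\emptyset$ (done) or $P=\binom Qk$. In the last case $x=1$, so $\varepsilon=1$, $\mathcal G_1=\emptyset$ and $\mathcal G=\emptyset$.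

From now on $\mathcal G_0\ne\emptyset$. Step 2 gave $x\le\varepsilon$ with no room for $z$. We now need to know that a nonempty $\mathcal G_0$ forces many missing sets.

**Step 3: $\mathcal G_0$ has large shadows.** First, $k\ge2$: for $k=1$, $\{x\}\in\mathcal G_0$ gives $\{1\}\in\mathcal G$, disjoint from $\{x\}$. Next, any $B,B'\in\mathcal G_0$ satisfy $|B\cap B'|\ge2$. For if $B\cap B'=\{x\}$, then $(B\setminus\{x\})\cup\{1\}\in\mathcal G$ is disjoint from $B'$; and $B=B'$ is fine since $k\ge2$. Pass to complements: $\mathcal H=\{Q\setminus B:B\in\mathcal G_0\}$ is a family of $m$-sets, $m=q-k$, and two of them meet in $q-|B\cup B'|\ge q-(2k-2)=:t$ elements. Here $t\ge k+1\ge1$, $2m-t=q-2$ and $m-t=k-2$. So (K) may be used with $l=k-1$ and $l=k$ (both at most $q-k$). Now $\partial_{k-1}\mathcal H=D(\mathcal G_0)$, and $R_0:=\partial_k\mathcal H$ is the set of $k$-subsets of $Q$ disjoint from some member of $\mathcal G_0$. Using $\binom{q-2}{q-k}=\binom{q-2}{k-2}$ we get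
$$|D(\mathcal G_0)|\ge\frac{q-k}{k-1}|\mathcal G_0|,\qquad|R_0|\ge\frac{(q-k)(q-k-1)}{k(k-1)}|\mathcal G_0|.\tag{6}$$
Moreover $R_0\cap P=\emptyset$, because members of $P$ meet members of $\mathcal G_0$. From $D(\mathcal G_0)\subseteq\mathcal E$ and the first part of (6),
$$z\le\frac{k-1}{q-k}\,\varepsilon,\qquad\varepsilon>0.\tag{7}$$

**Step 4: small $P$, namely $|P|\le\binom{q-1}{k-1}$.** We show that $x$ is at most about $\varepsilon/2$. If $P\ne\emptyset$, write $|P|=\binom w{q-k}$ with $q-k\le w\le q-1$; this is possible since $\binom{q-1}{q-k}=\binom{q-1}{k-1}$. The complements $Q\setminus C$, $C\in P$, are $(q-k)$-sets whose $(k-1)$-shadow is $D(P)$. So $|D(P)|\ge\binom w{k-1}$ by Lovász's version. The ratio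
$$\binom w{q-k}\Big/\binom w{k-1}=\prod_{j=k-1}^{q-k-1}\frac{w-j}{j+1}$$
has positive increasing factors for $w\ge q-k$ and equals $1$ at $w=q-1$. So $|P|\le|D(P)|\le|\mathcal E|$, which also holds if $P=\emptyset$. Since $\binom q{k-1}/\binom qk=\frac k{q-k+1}$, we get $x\le\frac k{q-k+1}\varepsilon$. With (7) and $q-k\ge2k-1$,
$$x+z\le\Bigl(\frac k{q-k+1}+\frac{k-1}{q-k}\Bigr)\varepsilon\le\Bigl(\frac12+\frac{k-1}{2k-1}\Bigr)\varepsilon<\varepsilon.$$

**Step 5: large $P$, namely $|P|=\binom{q-1}{k-1}+\theta\binom{q-1}k$ with $0<\theta\le1$.** Now $x$ is large, and we compare $\varepsilon-x$ with $1-x$. The colex initial segment of $|P|$ many $(q-k)$-subsets of $[q]$ consists of all $(q-k)$-subsets of $[q-1]$, which number $\binom{q-1}{k-1}$, and the sets $H\cup\{q\}$, $H\in\mathcal H'$, where $\mathcal H'$ is a family of $\theta\binom{q-1}{q-k-1}=\theta\binom{q-1}k$ many $(q-k-1)$-subsets of $[q-1]$. Its $(k-1)$-shadow contains all $(k-1)$-subsets of $[q-1]$ and, for each member $Y$ of $\partial_{k-2}\mathcal H'$, the set $Y\cup\{q\}$. By (D) for the containment relation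 between $(q-k-1)$-subsets and $(k-2)$-subsets of $[q-1]$, $|\partial_{k-2}\mathcal H'|\ge\theta\binom{q-1}{k-2}$. By (KK), applied to the complements of the members of $P$,
$$|\mathcal E|\ge|D(P)|\ge\binom{q-1}{k-1}+\theta\binom{q-1}{k-2}.$$
Dividing by $\binom q{k-1}$, and $|P|$ by $\binom qk$,
$$\varepsilon\ge\frac{q-k+1}q+\theta\,\frac{k-1}q,\qquad x=\frac kq+\theta\,\frac{q-k}q.$$
Hence $1-x=(1-\theta)\frac{q-k}q$ and
$$\varepsilon-x\ge\frac{(1-\theta)(q-2k+1)}q=(1-x)\,\frac{q-2k+1}{q-k}.$$
Since $R_0\cap P=\emptyset$, (6) gives $1-x\ge\frac{(q-k)(q-k-1)}{k(k-1)}g$ with $g=|\mathcal G_0|/\binom qk>0$. Also $z=\frac{q-k+1}k\,g$. So $\varepsilon-x\ge z$ follows from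
$$(q-k-1)(q-2k+1)\ge(k-1)(q-k+1).$$
With $u=q-k\ge2k-1$ this reads $(u-1)(u-k+1)\ge(k-1)(u+1)$. At $u=2k-1$ both sides are $2k(k-1)$. The left side has derivative $2u-k\ge3k-2>k-1$ in $u$, and the right side has derivative $k-1$. So the inequality holds, and it is strict for $u\ge2k$, i.e. for $q\ge3k$. This proves (5), strictly if $q\ge3k$.

**Step 6: equality when $\mathcal G_0\ne\emptyset$.** If $P=\emptyset$ we are in Step 4, where the inequality is strict. If $q\ge3k$, both Step 4 and Step 5 are strict. So in the situations of the lemma equality occurs only in Step 2, with the two listed pairs. $\square$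

## 7. The induction that proves Theorem 1

For $2r\le n\le3r-1$ the theorem was proved in Section 3. Let $n\ge3r$. Take a maximum independent set and make it shifted by Lemma 4. Since $I\setminus I(n)$ is independent in $HH_r(n-1)$, Proposition 6 gives
$$\alpha(n)\le\alpha(n-1)+\max\Bigl\{\binom{n-1}r,\ r\binom{n-2}{r-1}\Bigr\}.\tag{8}$$
As $\binom{n-1}r=\frac{n-1}r\binom{n-2}{r-1}$, the maximum is $r\binom{n-2}{r-1}$ if $n\le r^2+1$ and $\binom{n-1}r$ if $n\ge r^2+1$.

**The range $3r\le n\le r^2+1$.** By induction from $n=3r-1$, $\alpha(n)\le r\binom{n-2}r+r\binom{n-2}{r-1}=r\binom{n-1}r$.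

**The range $n\ge r^2+2$.** Here $n\ge3r$, because $r^2+2-3r=(r-1)(r-2)\ge0$. We know $\alpha(r^2+1)=r\binom{r^2}r=\beta(r^2+1)$. By induction, $\alpha(n)\le\beta(n-1)+\binom{n-1}r=\beta(n)$.

Together with the lower bounds of Section 2 this proves Theorem 1: the conjecture holds for every $r\ge2$. $\blacksquare$

## 8. Maximum sets on $2r\le n\le3r-2$ points

The remaining sections prove Theorem 2. Small $n$ again goes by circular arrangements.

**The case $n=2r$.** Disjoint tails are complementary, and then the head conditions hold automatically. So $HH_r(2r)$ is the disjoint union, over complementary pairs $\{A,A^c\}$ of $r$-sets, of copies of $K_{r,r}$ with parts $\{(a,A):a\in A^c\}$ and $\{(a,A^c):a\in A\}$. A maximum independent set picks exactly one full part of each copy. The maximum independent sets of $K_{2r:r}$ pick one set from each complementary pair. So the former are exactly the inverse images of the latter, for every $r\ge2$.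

**Proposition 7.** Let $2r<n\le3r-2$. Every independent set $I$ of $HH_r(n)$ with $|I|=r\binom{n-1}r$ is a star.

*Proof.* Use the notation of Section 3; here $|T|=3r-n\ge2$.

**Step 1: each circular order has a center.** Equality in (2) means that for all $\sigma$ and $\tau$ exactly $r$ indices $i$ satisfy $(a_{i,\tau(i)},A_i)\in I$. Changing $\tau$ at one index shows that membership of $(a_{i,t},A_i)$ in $I$ does not depend on $t\in T$. So, by Lemma 3, there is $z=z(\sigma)$ such that with $L(\sigma)=\{z-r+1,\dots,z\}$
$$(a_{i,t},A_i)\in I\iff i\in L(\sigma)\qquad(i\in\mathbb Z_n,\ t\in T).$$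

**Step 2: a small change of $\sigma$ changes $L$ little.** Let $\sigma'$ arise from $\sigma$ by exchanging the values at positions $j,j+1$, both different from $z$. If $i\notin\{j+1,j+1-r\}$, the position interval $\{i,\dots,i+r-1\}$ contains both or neither of $j,j+1$, so $A_i$ is unchanged. If also some $t\in T$ has $i+t\notin\{j,j+1\}$, then the vertex $(a_{i,t},A_i)$ is unchanged, and $i\in L(\sigma)\iff i\in L(\sigma')$. Such $t$ exists unless $|T|=2$ and $i+T=\{j,j+1\}$, which means $i\equiv j-(n-r)\equiv j+r$. Hence
$$L(\sigma)\,\triangle\,L(\sigma')\subseteq\{j+1,\ j+1-r,\ j+r\}.$$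
Both sets have $r$ elements, so the symmetric difference has even size, at most $2$.

**Step 3: the center does not move.** Suppose $z'=z(\sigma')\ne z$, at cyclic distance $d$. Two cyclic intervals of length $r$ in $\mathbb Z_n$, $n>2r$, have symmetric difference of size $2\min(d,r)$. So $d=1$, and the symmetric difference is $\{p,p+r\}$ with $p=z-r+1$ if $z'=z+1$, and $p=z-r$ if $z'=z-1$. It is one of the three pairs from Step 2.

The pair $\{j+1-r,j+1\}$: since $n$ does not divide $2r$, necessarily $p=j+1-r$, so $z\in\{j,j+1\}$, which is excluded.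

The pairs $\{j+1,j+r\}$ and $\{j+1-r,j+r\}$ have differences $r-1$ and $2r-1$. One of them would have to be $\equiv\pm r$ mod $n$, so $n$ would divide one of $1$, $2r-1$, $r-1$, $3r-1$. The first three are positive and smaller than $n$, and $n<3r-1<2n$. This is impossible. So $z'=z$.

**Step 4: a full star.** Fix $\sigma$, $z=z(\sigma)$ and $c=\sigma(z)$. Exchanges of adjacent positions along the path $z+1,\dots,z+n-1$ generate all permutations of these positions. So by Step 3 every bijection $\sigma''$ with $\sigma''(z)=c$ has $z(\sigma'')=z$, and then $(a_{z,t},A_z)\in I$ for $t\in T$. Any $(a,A)$ with $c\in A$ occurs as $(a_{z,t},A_z)$ for such a $\sigma''$: place $c$ at $z$, the rest of $A$ at $z+1,\dots,z+r-1$, and $a$ at $z+t$. So $\Sigma_c\subseteq I$, and $I=\Sigma_c$ by size. $\square$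

## 9. Shifted maximum sets

Let $r\ge3$ and $n\ge3r-1$. Then $3r-1\le r^2$ and $r^2+1\ge3r$, because $r^2-3r+1>0$. All sets listed in Theorem 2 have maximum size by Section 2 and Theorem 1.

**Proposition 8.** Let $r\ge3$ and let $I$ be a shifted maximum independent set of $HH_r(n)$. If $3r-1\le n\le r^2$, then $I=\Sigma_1$. If $n\ge r^2+1$, then $I\in\mathcal J_{r^2}\cup\mathcal J_{r^2+1}$.

*Proof.*

**Step 1: equality everywhere.** By Theorem 1, relation (8) holds with equality for all $n\ge3r-1$ (for $n=3r-1$ as well, where $n-1\ge2r$ and both values are given by the star formula). So $|I\setminus I(n)|=\alpha(n-1)$ and equality holds throughout (4). That is, $|F_1|+|G_1|=\binom{n-2}{r-1}$, and for each $b\ge2$ the summand equals the maximum of the two coefficients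
$$c_P=\tfrac1r\tbinom{n-3}{r-1},\qquad c_G=\tbinom{n-3}{r-2},\qquad\frac{c_P}{c_G}=\frac{n-r-1}{r(r-1)}.$$
The ratio is $<1$, $=1$, $>1$ according as $n<r^2+1$, $n=r^2+1$, $n>r^2+1$.

**Step 2: the local structure.** We show that one of the following holds, in the same way for all $b\ge2$:

* (α) $P_b=\emptyset$ and $G_b=\{B':1\in B'\}$, all $k$-subsets of $[N]\setminus\{b\}$ containing $1$;
* (β) $P_b$ consists of all $k$-subsets of $[2,N]\setminus\{b\}$, and $G_b=\emptyset$.

If $n\le r^2$, then $c_G=c_Px_b+c_Gy_b\le c_G-(c_G-c_P)x_b$ forces $x_b=0$ and then $y_b=1$. So (3) holds with equality and $P_b=\emptyset$; Lemma 5 gives (α).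

If $n\ge r^2+2$, then in the same way $y_b=0$ and $x_b=1$, which is (β).

If $n=r^2+1$, then $x_b+y_b=1$. Here $n\ge3r$, so $q=n-3\ge3k$, and Lemma 5 gives (α) or (β) for each $b\ge2$. If (β) holds for one $b$, then $F$ contains all $r$-subsets of $[2,N]$ containing $b$. For each other $b'\ge2$ one of these also contains $b'$, so $P_{b'}\ne\emptyset$ and (β) holds for $b'$.

**Step 3: $G_1=\emptyset$.** Suppose $B'\in G_1$. Take $y\in[2,N]\setminus B'$, which exists as $n-2>r-1$. The vector $(1,B'\cup\{n\})$ has $1$ at $1$ and $0$ at $y$. So $S_{1y}$-stability gives $(y,B'\cup\{n\})\in I$, i.e. $B'\in G_y$ with $1\notin B'$. This contradicts both (α) and (β). Hence $|F_1|=\binom{n-2}{r-1}$: all $r$-subsets of $[N]$ containing $1$ are in $F$.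

**Step 4: the case (β).** Then $F$ consists of all $r$-subsets of $[n-1]$ and all $G_b$ are empty. So
$$I=\{(n,A):A\subseteq[n-1],\ |A|=r\}\cup I',$$
where $I'=I\setminus I(n)$ is a maximum independent set of $HH_r(n-1)$. It is shifted, since the exchanges with $i<j\le n-1$ do not touch coordinate $n$.

**Step 5: the case (α) gives $I=\Sigma_1$.** Since $P_b=\emptyset$ for all $b\ge2$, every member of $F$ contains $1$. With Step 3, $I(n)=\{(a,A)\in\Sigma_1:n\in A\cup\{a\}\}$. Suppose $(a,A)\in I$ with $1\notin A$; then $n\notin A\cup\{a\}$. Pick $b\in A$ and an $r$-set $B\supseteq\{1,a,n\}$ disjoint from $A$. This is possible since $|\{1,a,n\}|\le3\le r$ and $n-r\ge r$. Then $(b,B)$ has $1$ and $n$ in its tail, so $(b,B)\in I(n)\subseteq I$. But $a\in B$, $b\in A$, $A\cap B=\emptyset$, so it is adjacent to $(a,A)$, a contradiction. So $I\subseteq\Sigma_1$, and $I=\Sigma_1$ as $I$ is maximum.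

**Step 6: induction on $n$.** For $3r-1\le n\le r^2$ only (α) occurs and $I=\Sigma_1$. For $n=r^2+1$, (α) gives $\Sigma_1\in\mathcal J_{r^2+1}$. In case (β), $I'=\Sigma_1$ on $[r^2]$ (as $r^2\ge3r-1$), so $I$ is the tower with $M=[r^2]$, $c=1$ and the single top $n$, a member of $\mathcal J_{r^2}$. For $n\ge r^2+2$ only (β) occurs. By induction $I'$ is a tower on $[n-1]$ from $\mathcal J_{r^2}\cup\mathcal J_{r^2+1}$, and $I$ arises by adding $n$ as the last top. $\square$

## 10. Undoing the shifts

A maximum independent set becomes a tower after shifting. It remains to see that it was a tower before.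

**Lemma 9.** Let $m\ge2r+1$, $i<j$, let $I$ be independent in $HH_r(n)$ and $S_{ij}(I)=J\in\mathcal J_m$. Then $I=J$ or $I=\bar J$, the image of $J$ under exchanging $i,j$. In particular $I\in\mathcal J_m$.

*Proof.*

**Step 1: reduction to a connectivity statement.** Let $W=\{v\in J:\bar v\notin J\}$. The shift $S_{ij}$ works inside each set $\{v,\bar v\}$ and preserves the number of members. So if $v,\bar v\in J$, then $v,\bar v\in I$; if $v,\bar v\notin J$, then neither is in $I$; and for $v\in W$ exactly one of $v,\bar v$ is in $I$. Define a graph $\Gamma$ on $W$: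
$$v\approx w\iff v\text{ is adjacent in }HH_r(n)\text{ to }\bar w,$$
equivalently $\bar v$ is adjacent to $w$. If $v\approx w$ and $v\in I$, then $\bar w\notin I$, so $w\in I$. So if $\Gamma$ is connected or $W=\emptyset$, then either $W\subseteq I$ and $I=J$, or $W\cap I=\emptyset$ and $I=(J\setminus W)\cup\bar W$. In the second case $I=\bar J$, because $J\setminus W$ is closed under $v\mapsto\bar v$. And $\bar J\in\mathcal J_m$: exchange $i,j$ in $M$, $c$ and the order of the tops.

So we show that $W=\emptyset$ or $\Gamma$ is connected. Two tools: $J$ is $S_{ij}$-stable (Lemma 4); and the Kneser graph on the $(r-1)$-subsets of a set of at least $2r-1$ points is connected, since two such subsets sharing $r-2$ elements have a union of $r$ elements and hence a common neighbor. Let $M,c$ and the tops belong to $J$. Either $i,j\in M$ (cases 1–3), or at least one of them is a top and one lies below the other (cases 4–5).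

**Case 1: $i,j\in M\setminus\{c\}$.** Every set $\mathrm{below}(t)$ contains both $i$ and $j$, so $\bar J=J$ and $W=\emptyset$.

**Case 2: $i=c$, $j\in M$.** Let $Z=M\setminus\{i,j\}$, $|Z|=m-2\ge2r-1$. Vertices with a top as head stay in $J$ under the exchange. A base vertex with $j$ in its tail has both $i=c$ and $j$ there, so it is fixed. The others lose $c$ from the tail while the head stays in $M$, so they leave $J$. Hence $W$ consists of the core vertices $(j,A'\cup\{c\})$ and the vertices $(b,A'\cup\{c\})$ with $b\in Z\setminus A'$, where $A'\subseteq Z$, $|A'|=r-1$.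

We have $(j,A'\cup\{c\})\approx(j,B'\cup\{c\})$ iff $(j,A'\cup\{c\})$ is adjacent to $(c,B'\cup\{j\})$, iff $A'\cap B'=\emptyset$. So the core is connected. Likewise $(b,A'\cup\{c\})\approx(j,B'\cup\{c\})$ if $b\in B'$ and $A'\cap B'=\emptyset$. Such a $B'\subseteq Z\setminus A'$ exists, since $b\in Z\setminus A'$ and $|Z\setminus A'|\ge r$. So $\Gamma$ is connected.

**Case 3: $i\in M\setminus\{c\}$, $j=c$.** This cannot occur. Take $(b,A)\in J$ with $A\cup\{b\}\subseteq M$, $c\in A$, $i\notin A\cup\{b\}$, possible as $m\ge r+2$. Its vector has $0$ at $i$ and $-1$ at $j=c$, so stability would put $(b,(A\setminus\{c\})\cup\{i\})$ in $J$; but its head is in $M$ and $c$ is not in its tail.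

**Case 4: $i$ is a top and $j\in\mathrm{below}(i)$.** This cannot occur. Take $(i,A)\in J$ with $j\in A$. Its vector has $1$ at $i$ and $-1$ at $j$, so stability would put $(j,(A\setminus\{j\})\cup\{i\})$ in $J$; but no vertex of $J$ with head $j\in\mathrm{below}(i)$ has $i$ in its tail.

**Case 5: $j$ is a top and $i\in\mathrm{below}(j)$.** Let $D=\mathrm{below}(j)\setminus\{i\}$, so $|D|\ge m-1\ge2r$.

*The set $W$.* Let $v\in J$. If the head of $v$ is a top above $j$, its tail may be any $r$-subset of a set containing $i$ and $j$, so $\bar v\in J$. If the head is $i$, then $v=(i,A)$ with $A\subseteq\mathrm{below}(j)$, so $\bar v=(j,A)\in J$. If the head is $h\in D$, then $j$ is not in the tail; if $i$ is not in the tail either, $\bar v=v$; if $i$ is, then $\bar v$ has head $h\in\mathrm{below}(j)$ and $j$ in its tail, so $\bar v\notin J$. If the head is $j$ and $i$ is in the tail, then $\bar v$ has head $i\in\mathrm{below}(j)$ and $j$ in its tail, so $\bar v\notin J$. If the head is $j$ and the tail is $A\subseteq D$, then $\bar v=(i,A)$. So $W$ consists of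

* core: $(j,A'\cup\{i\})$, $A'\subseteq D$, $|A'|=r-1$;
* type 2: $(h,A'\cup\{i\})\in J$ with $h\in D$, $A'\subseteq D$;
* type 3: $(j,A)$ with $A\subseteq D$ and $(i,A)\notin J$.

*The core is connected.* $(j,A'\cup\{i\})\approx(j,B'\cup\{i\})$ iff $(j,A'\cup\{i\})$ is adjacent to $(i,B'\cup\{j\})$, iff $A'\cap B'=\emptyset$, and $|D|\ge2r-1$.

*Type 2 is attached to the core.* $(h,A'\cup\{i\})\approx(j,B'\cup\{i\})$ whenever $h\in B'\subseteq D\setminus A'$. Such $B'$ exists, as $|D\setminus A'|\ge r+1$.

*Type 3 is attached to type 2.* Given $(j,A)$ of type 3, we find a type 2 vertex $(b,B'\cup\{i\})$ with $b\in A$ and $B'\cap A=\emptyset$. Then $(j,A)$ is adjacent to $(b,B'\cup\{j\})$, so the two are related in $\Gamma$.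

First let $i$ be a top. Since $(i,A)\notin J$, $A\not\subseteq\mathrm{below}(i)$. As $A\subseteq\mathrm{below}(j)\setminus\{i\}$, some $s\in A$ is a top above $i$. Put $b=s$ and choose $B'\subseteq\mathrm{below}(s)\setminus(A\cup\{i\})$ with $|B'|=r-1$. This is possible: $|\mathrm{below}(s)|\ge m+1$ and $s\in A$ is not in $\mathrm{below}(s)$, so at least $m+1-1-(r-1)\ge r+2$ elements are available. Then $B'\cup\{i\}\subseteq\mathrm{below}(s)$, so $(s,B'\cup\{i\})\in J$.

Next let $i\in M$ and let $A$ contain a top $s$. Do the same; now at least $m-1-(r-1)\ge r+1$ elements are available.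

Finally let $i\in M$ and $A\subseteq M$. Since $(i,A)\notin J$, either $i=c$ or $c\notin A$. Take any $b\in A$ and $B'\subseteq M\setminus(A\cup\{i\})$ of size $r-1\ge1$, containing $c$ if $i\ne c$. At least $m-r-1\ge r$ elements are available, and $c$ is among them if $i\ne c$. Then $B'\cup\{i\}\cup\{b\}\subseteq M$ and $c\in B'\cup\{i\}$, so $(b,B'\cup\{i\})\in J$.

In all three situations $b\in A\subseteq D$ and $B'\subseteq D$, so the vertex is of type 2. Hence $\Gamma$ is connected. $\square$

**Proof of Theorem 2.** Let $r\ge3$. The cases $n=2r$ and $2r<n\le3r-2$ were settled in Section 8. Let $n\ge3r-1$ and let $I$ be a maximum independent set. By Lemma 4 there is a sequence of shifts $I=I_0\to I_1\to\dots\to I_s$ through independent sets of the same size, with $I_s$ shifted. By Proposition 8, $I_s=\Sigma_1\in\mathcal J_n$ if $n\le r^2$, and $I_s\in\mathcal J_{r^2}\cup\mathcal J_{r^2+1}$ if $n\ge r^2+1$. In all cases the relevant $m$ is at least $2r+1$, since $3r-1\ge2r+1$ and $r^2\ge2r+1$ for $r\ge3$. Lemma 9, applied to the last shift, then the one before,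 and so on, shows that $I$ lies in the same $\mathcal J_m$ as $I_s$. For $m=n$ this is the set of stars. Conversely all these sets are maximum, by Section 2 and Theorem 1. $\blacksquare$
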